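# Crown-free families from random vectors over finite fields

## Weak subposets, the limit $\pi(P)$, and the six-crown

Throughout, $[n]=\{1,\dots,n\}$, $2^{[n]}$ is the family of all subsets of $[n]$ ordered by inclusion, and **level** $j$ is the family $\binom{[n]}{j}$ of all $j$-element subsets. All posets are finite.

**Definition (containment).** A family $\mathcal F\subseteq 2^{[n]}$ *contains* a poset $P$, as a weak and not necessarily induced subposet, if there is an injection $f:P\to\mathcal F$ such that $x\le y$ in $P$ implies $f(x)\subseteq f(y)$. If there is no such $f$, we call $\mathcal F$ *$P$-free*. In the same way, a poset $Q$ contains $P$ if there is an order-preserving injection $P\to Q$.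

*Example.* Let $P$ have elements $a,b,c$ and the strict relations $a<b$, $a<c$. The chain $\emptyset\subset\{1\}\subset\{1,2\}$ contains $P$: send $a\mapsto\emptyset$, $b\mapsto\{1\}$, $c\mapsto\{1,2\}$. The images of $b$ and $c$ are comparable though $b$ and $c$ are not, and weak containment does not mind. Since $f$ is injective, a strict relation $x<y$ always gives a strict inclusion $f(x)\subsetneq f(y)$.

**Definition (extremal number and its limit).** Let
$$\mathrm{La}(n,P)=\max\{|\mathcal F|:\mathcal F\subseteq2^{[n]},\ \mathcal F\text{ is }P\text{-free}\},\qquad \pi(P)=\lim_{n\to\infty}\frac{\mathrm{La}(n,P)}{\binom n{\lfloor n/2\rfloor}},$$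
the second one whenever the limit exists.

*Example.* If $P$ is a chain with two elements, then $P$-free means antichain. By Sperner's theorem $\mathrm{La}(n,P)=\binom{n}{\lfloor n/2\rfloor}$, so $\pi(P)=1$.

**Definition (the number $e(P)$).** $e(P)$ is the largest integer $k$ such that, for every $n$, the family of all subsets of $[n]$ whose sizes are the $k$ middle sizes contains no copy of $P$.

*Example.* For the two-element chain, one level is an antichain, and two middle levels contain a pair $X\subsetneq Y$. So $e(P)=1$.

**Definition (height).** The height of a poset is the largest number of elements in a chain of it. The poset $a<b,\ a<c$ above has height 2.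

**Definition (the crown $\mathcal O_6$ and the posets $P_r$).** The crown $\mathcal O_6$ has six elements $a_1,a_2,a_3,b_1,b_2,b_3$, and its only strict relations are $a_i<b_i$ and $a_i<b_{i+1}$, indices mod 3. Its Hasse diagram is a 6-cycle. For $r\ge3$, let $P_r$ be the poset of all 1-element and 2-element subsets of $[r]$ under inclusion.

*Example.* $P_3=\mathcal O_6$. Let $a_i$ be the singleton $\{i\}$, and let $b_1,b_2,b_3$ be $\{3,1\},\{1,2\},\{2,3\}$. Then $a_1$ lies below $b_1,b_2$, $a_2$ below $b_2,b_3$, and $a_3$ below $b_3,b_1$, as required.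

*Example: $e(P_r)=1$.* One level is an antichain, so it contains no $P_r$. Take two middle levels $k,k+1$ and $n$ large, choose a set $S$ of size $k-1$ and distinct elements $x_1,\dots,x_r\notin S$. The sets $S\cup\{x_i\}$ and $S\cup\{x_i,x_j\}$ form a copy of $P_r$. In particular $e(\mathcal O_6)=1$, and since the middle level is $\mathcal O_6$-free, $\liminf_n \mathrm{La}(n,\mathcal O_6)/\binom n{\lfloor n/2\rfloor}\ge1$.

## The Griggs–Lu value for the six-crown

The Griggs–Lu conjecture (2009) says that for every finite poset $P$ the limit $\pi(P)$ exists and equals $e(P)$. In plain words: up to lower-order terms, nothing beats the obvious construction of taking $e(P)$ middle levels. For the crown the obvious construction is a single level. The problem, stated in "Searching for Diamonds" (http://www.math.sc.edu/%7Egriggs/EuroComb20110831Katona.pdf), is to determine whether $\pi(\mathcal O_6)$ exists and equals $1$. The best upper bound quoted with the problem is $\limsup_n\mathrm{La}(n,\mathcal O_6)/\binom n{\lfloor n/2\rfloor}\le1.707\ldots$.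

The answer is no. Here are the statements to be proved.

**Theorem A.** Let $q$ be a prime power. Then
$$\liminf_{n\to\infty}\frac{\mathrm{La}(n,P_{q+1})}{\binom n{\lfloor n/2\rfloor}}\ge1+c_q,\qquad c_q:=(q-1)\prod_{i\ge1}(1-q^{-i})\sum_{a\ge1}\frac{q^{-a^2}}{\prod_{i=1}^{a-1}(1-q^{-i})^2}>0 .$$
Moreover $c_2>0.2206$ (the case $\mathcal O_6$), and $c_q\ge1-\frac2q$, so that $c_q\to1$ as $q\to\infty$.

With $q=2$ this gives $\liminf_n\mathrm{La}(n,\mathcal O_6)/\binom n{\lfloor n/2\rfloor}\ge1+c_2>1.2206$. So it is false that $\pi(\mathcal O_6)$ exists and equals $1$: if the limit exists, it is at least $1+c_2>1=e(\mathcal O_6)$. Whether the limit exists, and its exact value, are not settled here. Together with the quoted upper bound, all limit points of the ratio lie in $[1.2206,1.7072]$.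

**Corollary A′.** Every finite poset $P$ with $e(P)=1$ that contains $\mathcal O_6$ as a weak subposet violates the Griggs–Lu conjecture.

*Proof from Theorem A.* If $\mathcal F$ contained $P$, composing the injections $\mathcal O_6\to P\to\mathcal F$ would show that $\mathcal F$ contains $\mathcal O_6$. So every $\mathcal O_6$-free family is $P$-free, and $\mathrm{La}(n,P)\ge\mathrm{La}(n,\mathcal O_6)$. Hence $\pi(P)$, if it exists, is at least $1+c_2>1=e(P)$. $\square$

**Theorem B.** For every poset $P$ of height $2$, $\limsup_n\mathrm{La}(n,P)/\binom n{\lfloor n/2\rfloor}\le2$. Hence, over height-2 posets $P$ with $e(P)=1$, the supremum of $\liminf_n\mathrm{La}(n,P)/\binom n{\lfloor n/2\rfloor}$ is exactly $2$.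

**Proposition C.** If $\mathcal F$ is $\mathcal O_6$-free and contained in levels $k=\lfloor n/2\rfloor$ and $k+1$ of $2^{[n]}$, then
$$|\mathcal F|\le\big(2(\sqrt3-1)+O(1/n)\big)\binom n{\lfloor n/2\rfloor},\qquad 2(\sqrt3-1)=1.4641\ldots$$

**The case $n=3$ by hand.** For $n\le2$ there are at most four subsets, so $\mathrm{La}(n,\mathcal O_6)=2^n$. Let $n=3$. Levels 1 and 2 together are exactly one crown. Write $12$ for $\{1,2\}$ and so on.

Suppose a family omits only one set. If that set is $\emptyset$ or $123$, the crown in levels 1, 2 survives. If it is $\{1\}$, use $\emptyset,\{2\},\{3\}$ as bottom elements: $12$ lies above $\emptyset$ and $\{2\}$, $13$ lies above $\emptyset$ and $\{3\}$, and $23$ lies above $\{2\}$ and $\{3\}$, which is a crown. The other singletons are alike, and pairs follow by complementation. So $\mathrm{La}(3,\mathcal O_6)\le6$.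

The family $\emptyset,\{3\},12,13,23,123$ is crown-free. A copy would use all six sets, and each of them would have two strict subsets or two strict supersets in the family, but $12$ has only $\emptyset$ below it and only $123$ above it. Thus $\mathrm{La}(3,\mathcal O_6)=6=2\binom31$. Inside levels 1 and 2 alone, the maximum is $5$, obtained by deleting any one set. Such small cases exceed one level easily; the question is whether a positive proportion of the gain survives as $n\to\infty$.

## Crowns in two consecutive levels are cliques in link graphs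

The natural place to look for an excess over one level is two consecutive levels. This section turns containment of $P_r$ there into a local condition on graphs.

Fix $k\ge1$ and let $\mathcal F=\mathcal A\cup\mathcal B$ with $\mathcal A\subseteq\binom{[n]}k$ and $\mathcal B\subseteq\binom{[n]}{k+1}$. For $S\in\binom{[n]}{k-1}$, define the **link graph** $G_S$: its vertices are the $x\in[n]\setminus S$ with $S\cup\{x\}\in\mathcal A$, and $xy$ is an edge if $S\cup\{x,y\}\in\mathcal B$.

*Example.* Let $n=4$, $k=2$, $\mathcal A=\binom{[4]}2$, $\mathcal B=\{123,134\}$. Then $G_{\{1\}}$ has vertices $2,3,4$ and edges $23,34$, a path.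

**Lemma 1.** Let $r\ge3$. The family $\mathcal F=\mathcal A\cup\mathcal B$ contains $P_r$ if and only if some $G_S$ contains a complete graph $K_r$.

*Proof.* If $x_1,\dots,x_r$ form a $K_r$ in $G_S$, then the distinct sets $S\cup\{x_i\}\in\mathcal A$ and $S\cup\{x_i,x_j\}\in\mathcal B$ form a copy of $P_r$.

Conversely, let $A_i$ be the images of the singletons and $T_{ij}$ the images of the pairs in a copy of $P_r$; all of them are distinct. Every element of $P_r$ lies in a strict relation, and $\mathcal F$ occupies only two consecutive levels, so $|A_i|=k$ and $|T_{ij}|=k+1$. Hence $A_i\in\mathcal A$, $T_{ij}\in\mathcal B$. For $i\ne j$ we have $A_i\cup A_j\subseteq T_{ij}$ and $|A_i\cup A_j|\ge k+1$ because $A_i\neq A_j$. So $T_{ij}=A_i\cup A_j$ and $|A_i\cap A_j|=k-1$.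

Put $S=A_1\cap A_2$, so $A_1=S\cup\{x_1\}$ and $A_2=S\cup\{x_2\}$. Let $i\ge3$. If $A_i\subseteq T_{12}$, then $T_{1i}=A_1\cup A_i\subseteq T_{12}$, and equal sizes give $T_{1i}=T_{12}$, a contradiction. So $A_i$ contains some $x_i\notin T_{12}=A_1\cup A_2$. The intersections $A_i\cap A_1$ and $A_i\cap A_2$ both lie in $A_i\setminus\{x_i\}$ and both have size $k-1$, so both equal $A_i\setminus\{x_i\}$. Thus $A_i\setminus\{x_i\}\subseteq A_1\cap A_2=S$, and as both have size $k-1$, $A_i=S\cup\{x_i\}$. The $x_i$ are distinct because the $A_i$ are, and $T_{ij}=S\cup\{x_i,x_j\}$. So $x_1,\dots,x_r$ form a $K_r$ in $G_S$. $\square$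

For $r=3$: a crown in two levels consists of the six sets strictly between some $S$ and some $U\supset S$ with $|U\setminus S|=3$. We need every link graph to be triangle-free.

**Counting with a random chain.** A uniformly random maximal chain $\emptyset=C_0\subset C_1\subset\dots\subset C_n=[n]$ has $C_j$ uniform on level $j$. With $\alpha=|\mathcal A|/\binom nk$ and $\beta=|\mathcal B|/\binom n{k+1}$,
$$\alpha+\beta=\Pr(C_k\in\mathcal A)+\Pr(C_{k+1}\in\mathcal B)\le1+\Pr(C_k\in\mathcal A\text{ and }C_{k+1}\in\mathcal B).\tag{1}$$
So an excess over one level needs a positive proportion of chains that meet $\mathcal F$ twice.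

## Two constructions that gain nothing

Let $k=\lfloor n/2\rfloor$ in this section.

**Keeping the whole middle level.** The first thing to try is $\mathcal A=\binom{[n]}k$, with as many $(k+1)$-sets added as possible. Suppose the family is crown-free, and take $U$ with $|U|=k+2$. If three sets $U\setminus\{x\},U\setminus\{y\},U\setminus\{z\}$ were in $\mathcal B$, then together with $U\setminus\{x,y\},U\setminus\{x,z\},U\setminus\{y,z\}$, which are in $\mathcal A$ automatically, they would form a crown. So each $U$ contains at most two members of $\mathcal B$. For random $U$ the expected number of members of $\mathcal B$ in $U$ is $(k+2)\beta$, so $\beta\le\frac2{k+2}\to0$. The approach stops here: to gain, one must also delete a positive proportion of the middle level.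

**Deciding by color counts.** Next, color $[n]$ with $t$ colors, $t$ fixed, each class having at least $\sqrt n$ elements, and let membership in $\mathcal A$ and in $\mathcal B$ depend only on how many elements of each color a set has. Suppose $\mathcal F$ is crown-free, $A\in\mathcal A$, $T=A\cup\{y\}\in\mathcal B$, and let $D$ be the color class of $y$. If there were $x\in A\cap D$ and $z\in D\setminus T$, put $S=A\setminus\{x\}$. Then $S\cup\{x\},S\cup\{y\},S\cup\{z\}$ have the same color counts as $A$, and the three sets $S\cup\{x,y\},S\cup\{x,z\},S\cup\{y,z\}$ have the same counts as $T$, so $xyz$ is a triangle in $G_S$. Hence $|D\cap T|=1$ or $D\subseteq T$.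

For a uniformly random $(k+1)$-set $T$ both events are rare. Let $n\ge6$, so that $\frac{k+1}n\le\frac23$, and note $\frac{n-k-1}n\le\frac12$. Then
$$\Pr(D\subseteq T)=\prod_{i=0}^{|D|-1}\frac{k+1-i}{n-i}\le\Big(\frac23\Big)^{\sqrt n}.$$
If $|D\cap T|\le1$, then $T$ misses at least one of two disjoint subsets of $D$ of size $\lfloor|D|/2\rfloor$, which has probability at most $2\cdot2^{-\lfloor\sqrt n/2\rfloor}$. Summing over the $t$ classes, (1) gives $\alpha+\beta\le1+o(1)$. The exact obstacle is three elements $x,y,z$ that the rule cannot tell apart: they produce a triangle. So the number of kinds of element must grow with $n$, and the bipartition that makes $G_S$ triangle-free should depend on $S$, yet come from one rule that serves all $S$ at once.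

## Sets that span a fixed vector

Both demands can be put in terms of an up-set $\mathcal U\subseteq2^{[n]}$, a family closed under taking supersets. Let $\mathcal A$ be the $k$-sets *not* in $\mathcal U$ and $\mathcal B$ the $(k+1)$-sets *in* $\mathcal U$. If $C_k\notin\mathcal A$ then $C_k\in\mathcal U$, so $C_{k+1}\in\mathcal B$: every maximal chain meets $\mathcal F$ at least once. It meets $\mathcal F$ twice exactly when it enters $\mathcal U$ at step $k+1$. So we want an up-set such that

1. a random chain enters it exactly at step $k+1$ with probability bounded away from $0$;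
2. there are no $S,x,y,z$ such that $S\cup\{x\},S\cup\{y\},S\cup\{z\}\notin\mathcal U$ while $S\cup\{x,y\},S\cup\{x,z\},S\cup\{y,z\}\in\mathcal U$.

Attach a vector to each element of $[n]$ and let $\mathcal U$ be the family of sets whose vectors span a fixed $w\ne0$. Over $\mathbb F_2$, condition 2 holds by arithmetic. Modulo the span of $S$, the condition says that none of $\bar x,\bar y,\bar z$ spans $\bar w$ but any two do; this forces $\bar w=\bar x+\bar y=\bar y+\bar z=\bar x+\bar z$, and adding the three equations gives $3\bar w=\bar w$ on one side and $2\bar x+2\bar y+2\bar z=0$ on the other. So $\bar w=0$, which is spanned by anything, a contradiction. For condition 1, take random vectors in dimension $k+1$: then they capture $w$ near step $k+1$, and the computation below shows that the window has bounded width.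

**Construction.** Let $q$ be a prime power, $n\ge2$, $k=\lfloor n/2\rfloor$, $m=k+1$, $V=\mathbb F_q^m$, and fix $0\ne w\in V$. Given $v_1,\dots,v_n\in V$, write $\langle X\rangle=\mathrm{span}\{v_x:x\in X\}$ for $X\subseteq[n]$ and put
$$\mathcal A=\Big\{A\in\tbinom{[n]}k:w\notin\langle A\rangle\Big\},\qquad\mathcal B=\Big\{T\in\tbinom{[n]}{k+1}:w\in\langle T\rangle\Big\},\qquad\mathcal F=\mathcal A\cup\mathcal B.$$

*Example.* Let $q=2$, $n=4$, so $k=2$, $m=3$. Take $v_1=e_1$, $v_2=e_2$, $v_3=e_3$, $v_4=e_1+e_2$, $w=e_1+e_2+e_3$. The only pair that spans $w$ is $34$, so $\mathcal A$ has five pairs. The triples that span $w$ are $123,134,234$; the triple $124$ spans only $\langle e_1,e_2\rangle$. So $|\mathcal F|=8>6=\binom42$. The link graph of $S=\{1\}$ has vertices $2,3,4$ and edges $23,34$. Modulo $e_1$ we have $\bar v_2=\bar v_4=\bar e_2$, $\bar v_3=\bar e_3$, $\bar w=\bar e_2+\bar e_3$: the link graph is bipartite with parts $\{2,4\}$ and $\{3\}$.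

## Link graphs of the span construction are multipartite

**Claim 1.** For every choice of $v_1,\dots,v_n$, the family $\mathcal F$ contains no $P_{q+1}$.

**Step 1: translate to a quotient space.** The purpose is to remove $S$ from the picture. By Lemma 1 it is enough to show that no $G_S$ contains $K_{q+1}$. Fix $S\in\binom{[n]}{k-1}$, and let bars denote images in $V/\langle S\rangle$, with $\bar x$ the image of $v_x$. Since $w\in\langle S\cup X\rangle$ if and only if $\bar w\in\langle\bar x:x\in X\rangle$,
$$x\text{ is a vertex}\iff\bar w\notin\langle\bar x\rangle,\qquad\text{vertices }x,y\text{ are adjacent}\iff\bar w\in\langle\bar x,\bar y\rangle.$$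
If $\bar w=0$, there are no vertices. So assume $\bar w\ne0$.

**Step 2: find what adjacency means.** A vertex $x$ with $\bar x=0$ is isolated, since an edge $xy$ would give $\bar w\in\langle\bar y\rangle$. For a vertex $x$ with $\bar x\neq0$, let $E_x=\langle\bar w,\bar x\rangle$; since $\bar w\notin\langle\bar x\rangle$, this is a plane (a subspace of dimension 2). We show that, for vertices with $\bar x,\bar y\ne0$,
$$x,y\text{ are adjacent}\iff E_x=E_y\text{ and }\langle\bar x\rangle\ne\langle\bar y\rangle.\tag{2}$$
Suppose $x,y$ are adjacent and write $\bar w=\lambda\bar x+\mu\bar y$. Both $\lambda$ and $\mu$ are nonzero, as otherwise $\bar w$ would lie in $\langle\bar x\rangle$ or $\langle\bar y\rangle$. Then $\bar y=\mu^{-1}(\bar w-\lambda\bar x)\in E_x$, so $E_y\subseteq E_x$, and equal dimensions give $E_x=E_y$. Also $\langle\bar x\rangle\ne\langle\bar y\rangle$, as otherwise $\bar w\in\langle\bar x\rangle$. Conversely, if $E_x=E_y$ and the lines $\langle\bar x\rangle,\langle\bar y\rangle$ in this plane are distinct, then $\langle\bar x,\bar y\rangle$ is the whole plane and contains $\bar w$.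

**Step 3: count lines in a plane.** By (2), the vertices of a clique of $G_S$ with at least two vertices all have nonzero images, all share one plane $E\ni\bar w$, and give pairwise distinct lines through $0$ in $E$. None of these lines is $\langle\bar w\rangle$, because $\bar w\notin\langle\bar x\rangle$. A plane over $\mathbb F_q$ has $\frac{q^2-1}{q-1}=q+1$ lines through $0$, so at most $q$ are available. Hence every clique has at most $q$ vertices, and $G_S$ contains no $K_{q+1}$. $\square$

In words: apart from isolated vertices, $G_S$ is a disjoint union of complete multipartite graphs with at most $q$ parts, one for each plane through $\bar w$.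

## The expected size of the family

The purpose of this section is to reduce the size of $\mathcal F$ to one probability. Let $v_1,\dots,v_n$ be independent and uniform in $V$. For $j\le n$ let $Q_j$ be the probability that $w$ lies in the span of $j$ independent uniform vectors of $V$. For a fixed $k$-set $A$ and $x\notin A$ let
$$J_k=\Pr\big(w\notin\langle A\rangle,\ w\in\langle A\cup\{x\}\rangle\big).$$
Since $\langle A\rangle\subseteq\langle A\cup\{x\}\rangle$, we have $Q_{k+1}-Q_k=J_k$. Therefore
$$\mathbb E|\mathcal F|=\binom nk(1-Q_k)+\binom n{k+1}Q_{k+1}=\binom nk(1+J_k)-\Big[\binom nk-\binom n{k+1}\Big]Q_{k+1}.$$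
The bracket is nonnegative and small: $\binom n{k+1}/\binom nk=\frac{n-k}{k+1}$ equals $1$ if $n=2k+1$ and $1-\frac1{k+1}$ if $n=2k$. Since $Q_{k+1}\le1$,
$$\mathbb E|\mathcal F|\ge\Big(1+J_k-O\big(\tfrac1n\big)\Big)\binom n{\lfloor n/2\rfloor}.$$
Some choice of the vectors attains at least the expectation, and by Claim 1 that family is $P_{q+1}$-free. Hence
$$\mathrm{La}(n,P_{q+1})\ge\Big(1+J_k-O\big(\tfrac1n\big)\Big)\binom n{\lfloor n/2\rfloor}.\tag{3}$$
It remains to bound $J_k$ from below. Note that $J_k$ depends only on $k$ and $q$, because $m=k+1$.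

## Rank defects of random $k\times(k+1)$ matrices

**Claim 2.** $\liminf_{k\to\infty}J_k\ge c_q$.

**Step 1: the law of the rank.** We compute the probability $p_k(a)$ that $\dim\langle A\rangle=r:=m-a=k+1-a$, for $1\le a\le k+1$.

A $k$-tuple of vectors of $\mathbb F_q^m$ has rank $r$ exactly when it spans some $r$-dimensional subspace $U$. The number of subspaces $U$ is $\prod_{i=0}^{r-1}\frac{q^m-q^i}{q^r-q^i}$ (ordered independent $r$-tuples in $\mathbb F_q^m$, divided by ordered bases of one $U$). For a given $U\cong\mathbb F_q^r$, the $k$-tuples that span $U$ correspond to $k\times r$ matrices with independent columns, and there are $\prod_{i=0}^{r-1}(q^k-q^i)$ of these. So the number of tuples of rank $r$ is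
$$\prod_{i=0}^{r-1}\frac{(q^k-q^i)(q^{k+1}-q^i)}{q^r-q^i}.$$
Now divide by $q^{km}$. Use
$$\prod_{i=0}^{r-1}(q^k-q^i)=q^{kr}\prod_{j=k-r+1}^k(1-q^{-j})=q^{kr}\prod_{j=a}^k(1-q^{-j}),$$
and likewise $\prod_{i=0}^{r-1}(q^{m}-q^i)=q^{mr}\prod_{j=a+1}^{k+1}(1-q^{-j})$ and $\prod_{i=0}^{r-1}(q^r-q^i)=q^{r^2}\prod_{j=1}^r(1-q^{-j})$. The power of $q$ is $kr+mr-r^2-km=-(k-r)(m-r)=-(a-1)a$. Hence
$$p_k(a)=q^{-a(a-1)}\,\frac{\prod_{j=a}^k(1-q^{-j})\prod_{j=a+1}^{k+1}(1-q^{-j})}{\prod_{j=1}^{k+1-a}(1-q^{-j})}.$$
Write $\Pi_q=\prod_{i\ge1}(1-q^{-i})$, which is positive since $\sum_i q^{-i}$ converges and each factor is positive. For fixed $a$, as $k\to\infty$, the first product in the numerator tends to $\Pi_q/\prod_{i=1}^{a-1}(1-q^{-i})$, the second to $\Pi_q/\prod_{i=1}^{a}(1-q^{-i})$, and the denominator to $\Pi_q$. So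
$$p_k(a)\ \longrightarrow\ \frac{q^{-a(a-1)}\,\Pi_q}{\prod_{i=1}^{a-1}(1-q^{-i})\prod_{i=1}^a(1-q^{-i})}.\tag{4}$$

**Step 2: the chance that $w$ is missed.** Condition on $\dim\langle A\rangle=m-a$. By the count in Step 1, each subspace of dimension $m-a$ is spanned by the same number of $k$-tuples, so $\langle A\rangle$ is a uniformly random subspace of this dimension. The probability that it contains a given nonzero vector does not depend on that vector, because an invertible linear map takes any nonzero vector to any other and permutes the subspaces of dimension $m-a$. Each such subspace contains $q^{m-a}-1$ of the $q^m-1$ nonzero vectors, so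
$$\Pr\big(w\notin\langle A\rangle\,\big|\,\dim\langle A\rangle=m-a\big)=1-\frac{q^{m-a}-1}{q^m-1}=\frac{q^m-q^{m-a}}{q^m-1}\ge1-q^{-a}.$$

**Step 3: the chance that one more vector captures $w$.** Condition further on $\langle A\rangle=U$ with $\dim U=m-a$ and $w\notin U$. The vector $v_x$ is still uniform in $V$, being independent of the vectors of $A$. We have $w\in U+\langle v_x\rangle$ if and only if $w=u+cv_x$ with $u\in U$ and $c\in\mathbb F_q$; here $c\ne0$ because $w\notin U$, so this says $v_x=c^{-1}(w-u)$, that is, $v_x\in U+\mathbb F_q^*w$. This set is the union of the $q-1$ cosets $U+dw$, $d\ne0$, which are pairwise disjoint since $w\notin U$. So the probability is $(q-1)q^{m-a}/q^m=(q-1)q^{-a}$.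

**Step 4: assemble.** Summing over the rank,
$$J_k\ge\sum_{a=1}^{k+1}p_k(a)\,(1-q^{-a})\,(q-1)q^{-a}.$$
All terms are nonnegative. Fix $L$; for $k\ge L$ keep only $a\le L$ and let $k\to\infty$, using (4). Since $q^{-a(a-1)}q^{-a}=q^{-a^2}$ and the factor $1-q^{-a}$ cancels the last factor of $\prod_{i=1}^a(1-q^{-i})$,
$$\liminf_{k\to\infty}J_k\ge(q-1)\,\Pi_q\sum_{a=1}^L\frac{q^{-a^2}}{\prod_{i=1}^{a-1}(1-q^{-i})^2}.$$
This holds for every $L$, and $L\to\infty$ gives the claim. $\square$

Combining Claim 2 with (3), and noting that $k=\lfloor n/2\rfloor\to\infty$ as $n\to\infty$, gives $\liminf_n\mathrm{La}(n,P_{q+1})/\binom n{\lfloor n/2\rfloor}\ge1+c_q$.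

## The size of $c_q$

What is left of Theorem A is the information about the constants. We use the inequality $\prod(1-t_i)\ge1-\sum t_i$ for $t_i\in[0,1]$, which follows by induction for finite products and then by passing to the limit.

**Positivity.** Every term of the sum defining $c_q$ is positive and $\Pi_q>0$, so $c_q>0$. For $q=2$ one can see a bound at once: $\Pi_2\ge\frac12\big(1-\sum_{i\ge2}2^{-i}\big)=\frac14$, and the term $a=1$ alone gives $c_2\ge\frac12\cdot\frac14=\frac18$.

**The bound $c_2>0.2206$.** The terms $a=1,2,3,4$ of the sum are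
$$\frac12,\qquad\frac{2^{-4}}{(1/2)^2}=\frac14,\qquad\frac{2^{-9}}{(3/8)^2}=\frac1{72},\qquad\frac{2^{-16}}{(21/64)^2}=\frac1{7056}>0.00014,$$
where $\frac12\cdot\frac34=\frac38$ and $\frac38\cdot\frac78=\frac{21}{64}$. Their total exceeds $0.75+0.01388+0.00014=0.76402$. For the product, let $\rho_N=\prod_{i=1}^N(1-2^{-i})$. Then $\rho_1,\dots,\rho_4$ are $0.5$, $0.375$, $0.328125$, $0.3076171875$, and, rounding down at each step,
$$\rho_5\ge0.298004,\ \rho_6\ge0.293347,\ \rho_7\ge0.291055,\ \rho_8\ge0.289918,\ \rho_9\ge0.289351,\ \rho_{10}\ge0.289068.$$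
The remaining factors have product at least $1-\sum_{i\ge11}2^{-i}=1-2^{-10}$. So $\Pi_2\ge0.289068\,(1-2^{-10})>0.28878$. Hence $c_2>0.28878\cdot0.76402>0.2206$.

**Large $q$.** The term $a=1$ gives $c_q\ge(q-1)\,\Pi_q\,q^{-1}=\big(1-\frac1q\big)\Pi_q$, and $\Pi_q\ge1-\sum_{i\ge1}q^{-i}=1-\frac1{q-1}$. So
$$c_q\ge\Big(1-\frac1q\Big)\Big(1-\frac1{q-1}\Big)=\frac{q-1}q\cdot\frac{q-2}{q-1}=1-\frac2q.$$
On the other side, $J_k$ is a probability, so Claim 2 gives $c_q\le1$. Hence $c_q\to1$. This completes the proof of Theorem A. $\blacksquare$

## Height-two posets never exceed ratio $2$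

We now prove Theorem B, which shows that the excess over $e(P)=1$ found above is as large as it can be among height-2 posets.

**Step 1: reduce to complete two-level posets.** Let $P$ have height 2 and $p=|P|$. Let $K_{p,p}$ be the poset with $p$ bottom elements and $p$ top elements, each bottom element below each top element. Map the minimal elements of $P$ injectively to the bottom and all others injectively to the top. If $x<y$ in $P$, then $y$ is not minimal, and $x$ is minimal since otherwise $P$ would have a chain of three elements. So the map preserves order, and $K_{p,p}$ contains $P$. A $P$-free family is therefore $K_{p,p}$-free, and it suffices to bound the size of a $K_{p,p}$-free family $\mathcal F\subseteq2^{[n]}$.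

**Step 2: discard extreme sizes.** This step ensures that a set in the family always has many elements outside it. For $1\le j\le n/3$ we have $\binom n{j-1}/\binom nj=\frac j{n-j+1}<\frac12$. So for $j<n/4$ (and $n$ large), $\binom nj\le2^{-(\lfloor n/3\rfloor-j)}\binom n{\lfloor n/3\rfloor}$. Summing a geometric series,
$$\sum_{j<n/4}\binom nj\le2\cdot2^{-(\lfloor n/3\rfloor-n/4)}\binom n{\lfloor n/2\rfloor}\le4\cdot2^{-n/12}\binom n{\lfloor n/2\rfloor}.$$
By complementation the same bound holds for sizes above $3n/4$. So only $o\big(\binom n{\lfloor n/2\rfloor}\big)$ sets have size outside $[n/4,3n/4]$; discard them from $\mathcal F$.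

**Step 3: split the family.** The purpose is to obtain two parts, each nearly an antichain from the point of view of a random chain. No $Y\in\mathcal F$ has both $p$ strict subsets $B_1,\dots,B_p$ and $p$ strict supersets $T_1,\dots,T_p$ in $\mathcal F$: we would have $B_i\subsetneq Y\subsetneq T_j$ for all $i,j$, which is a copy of $K_{p,p}$. So $\mathcal F=\mathcal F_u\cup\mathcal F_d$, where each member of $\mathcal F_u$ has fewer than $p$ strict supersets in $\mathcal F$, and each member of $\mathcal F_d$ has fewer than $p$ strict subsets in $\mathcal F$.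

**Step 4: bound each part with a random chain.** Take a uniformly random maximal chain in $2^{[n]}$. It contains $X$ with probability $\binom n{|X|}^{-1}$. Let $X\in\mathcal F_u$ and $Y\in\mathcal F$ with $Y\supsetneq X$. Given that the chain contains $X$, it contains $Y$ with probability
$$\binom{n-|X|}{|Y|-|X|}^{-1}\le\frac1{n-|X|}\le\frac4n,$$
because $1\le|Y|-|X|\le n-|X|-1$ (as $|Y|\le3n/4<n$) and $|X|\le3n/4$. There are fewer than $p$ such $Y$, so $X$ is the largest member of $\mathcal F_u$ on the chain with probability at least $\binom n{|X|}^{-1}\big(1-\frac{4p}n\big)$. For different $X$ these events are disjoint, so their probabilities sum to at most $1$. For $n>4p$, since $\binom n{|X|}\le\binom n{\lfloor n/2\rfloor}$,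
$$|\mathcal F_u|\le\Big(1-\frac{4p}n\Big)^{-1}\binom n{\lfloor n/2\rfloor}=\big(1+O(\tfrac1n)\big)\binom n{\lfloor n/2\rfloor}.$$
Replacing each set by its complement keeps sizes in $[n/4,3n/4]$ and exchanges subsets and supersets, so the same bound holds for $\mathcal F_d$. Altogether $|\mathcal F|\le(2+o(1))\binom n{\lfloor n/2\rfloor}$, which is the first assertion.

**Step 5: the supremum.** By the first assertion, $\liminf\le\limsup\le2$ for every height-2 poset. The poset $P_{q+1}$ has height 2 and $e(P_{q+1})=1$, and Theorem A gives for it $\liminf\ge1+c_q\ge2-\frac2q$. Prime powers $q$ are unbounded, so the supremum is exactly $2$. $\blacksquare$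

## Mantel's theorem and the ceiling for two levels

Finally we prove Proposition C, which bounds every $\mathcal O_6$-free family in the levels $k=\lfloor n/2\rfloor$ and $k+1$. Mantel's theorem says that a triangle-free graph on $v$ vertices has at most $v^2/4$ edges. Let $n\ge3$, $\mathcal F=\mathcal A\cup\mathcal B$ and $\alpha,\beta$ be as before (1).

**Step 1: many members of $\mathcal A$ force missing sets on level $k+1$.** For $S\in\binom{[n]}{k-1}$ let $N=n-k+1$ be the number of elements outside $S$, let $A_S=\{x\notin S:S\cup\{x\}\in\mathcal A\}$ be the vertex set of $G_S$, and let $\alpha_S=|A_S|/N$. By Lemma 1, $G_S$ is triangle-free. By Mantel's theorem at least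
$$\binom{|A_S|}2-\frac{|A_S|^2}4=\frac{|A_S|^2}4-\frac{|A_S|}2$$
pairs $xy$ in $A_S$ have $S\cup\{x,y\}\notin\mathcal B$. Now choose $S$ uniformly. If $xy$ is a uniform pair outside $S$, then $S\cup\{x,y\}$ is a uniform $(k+1)$-set, so
$$1-\beta\ge\mathbb E\,\frac{\frac14|A_S|^2-\frac12|A_S|}{\frac12N(N-1)}=\mathbb E\,\frac{\frac12N\alpha_S^2-\alpha_S}{N-1}\ge\frac12\mathbb E\alpha_S^2-\frac1{N-1}.$$
If $x$ is uniform outside $S$, then $S\cup\{x\}$ is a uniform $k$-set, so $\mathbb E\alpha_S=\alpha$. Jensen's inequality gives
$$1-\beta\ge\tfrac12\alpha^2-\tfrac1{n-k}.\tag{5}$$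

**Step 2: the same from above.** For $U\in\binom{[n]}{k+2}$ consider the graph whose vertices are the $x\in U$ with $U\setminus\{x\}\in\mathcal B$, and whose edges are the pairs $xy$ of vertices with $U\setminus\{x,y\}\in\mathcal A$. A triangle $xyz$ gives the sets $U\setminus\{x,y\},U\setminus\{y,z\},U\setminus\{x,z\}$ in $\mathcal A$ and $U\setminus\{x\},U\setminus\{y\},U\setminus\{z\}$ in $\mathcal B$. Each of the first three lies below two of the last three, and this is a copy of $\mathcal O_6$. So the graph is triangle-free. For uniform $U$ and a uniform $x\in U$, or a uniform pair $xy$ in $U$, the sets $U\setminus\{x\}$ and $U\setminus\{x,y\}$ are uniform on their levels. The computation of Step 1, with $k+2$ in place of $N$ and the roles of $\mathcal A,\mathcal B$ exchanged, gives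
$$1-\alpha\ge\tfrac12\beta^2-\tfrac1{k+1}.\tag{6}$$

**Step 3: add.** Let $s=\alpha+\beta$. Since $k=\lfloor n/2\rfloor$, we have $\frac1{n-k}+\frac1{k+1}\le\frac4n$: for $n=2k$ the left side is at most $\frac2k=\frac4n$, and for $n=2k+1$ it is $\frac2{k+1}=\frac4{n+1}$. Adding (5) and (6) and using $\alpha^2+\beta^2\ge\frac12s^2$,
$$2-s\ge\tfrac14s^2-\tfrac4n,\qquad\text{that is,}\qquad(s+2)^2\le12+\tfrac{16}n.$$
Hence $s\le-2+2\sqrt3\,\sqrt{1+\tfrac4{3n}}\le2(\sqrt3-1)+\frac{4\sqrt3}{3n}$. Since $\binom n{k+1}\le\binom nk=\binom n{\lfloor n/2\rfloor}$, we have $|\mathcal F|=\alpha\binom nk+\beta\binom n{k+1}\le s\binom n{\lfloor n/2\rfloor}$, which proves the proposition. $\blacksquare$
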